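# When does the constant function $e$ divide a product? Invariant functions on finite sets

## Twins: a computation in degrees two and four

Let $X=\{a_1,b_1,a_2,b_2,a_3,b_3,\dots\}$, and call each pair $\{a_i,b_i\}$ a block. Let $G$ be the group of all permutations of $X$ that send blocks to blocks. We multiply functions on finite subsets of $X$ by splitting: if $f$ is a function on $m$-subsets and $g$ a function on $n$-subsets, then $fg$ is the function on $(m+n)$-subsets with
$$fg(A)=\sum_{B\subset A,\ |B|=m} f(B)\,g(A\setminus B).$$

Two functions are natural here. Let $e$ be the constant function $1$ on one-element sets, and let $t$ be the function on pairs with $t(\text{block})=1$ and $t(\text{any other pair})=0$. Then $e^2$ is the constant $2$ on pairs. The value of $et$ on a $3$-set is the number of blocks inside it. The value of $t^2$ on a $4$-set is $2$ if the set is a union of two blocks, and $0$ otherwise.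

*Does $e$ divide $t$?* If $t=eu$ for a function $u$ on points, then $t(\{x,y\})=u(x)+u(y)$. Hence
$$t(\{a_1,b_1\})-t(\{a_1,b_2\})-t(\{a_2,b_1\})+t(\{a_2,b_2\})$$
must be $0$, because each $u$-value occurs once with each sign. But this number is $1-0-0+1=2$. So $e$ does not divide $t$.

*Does $e$ divide $t^2$?* Write sets as monomials. The combination above is what we get by expanding $(a_1-a_2)(b_1-b_2)$. In degree four try
$$w=(a_1-a_2)(b_1-b_2)(a_3-a_4)(b_3-b_4),$$
a signed sum of sixteen $4$-sets. If $t^2=eu$, then $t^2$ of a $4$-set is the sum of $u$ over its four $3$-subsets. In the signed sum over $w$, a $3$-set arises by deleting the point chosen from one of the four factors. The two possible choices in that factor give the same $3$-set with opposite signs, so the total is $0$. On the other hand, the terms of $w$ that are unions of two blocks are $a_ib_ia_jb_j$ with $i\in\{1,2\}$, $j\in\{3,4\}$, all with sign $+$, so $t^2$ of the signed sum is $4\cdot 2=8$. Hence $e$ does not divide $t^2$.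

So here $e$ divides neither $t$ nor $t\cdot t$. Could it happen, for some group, that $e$ divides a product $fh$ of invariant functions but neither factor? In other words: is $e$ a prime element?

## The algebra $\mathcal A^G$ and Theorem A

Let $X$ be an infinite set. For $n\ge0$ let $V_n$ be the complex vector space of all functions from the set of $n$-subsets of $X$ to $\mathbb C$, and let $\mathcal A=\bigoplus_{n\ge0}V_n$ with the product above, extended bilinearly. Swapping $B$ with $A\setminus B$ shows that the product is commutative. Both $(fg)h$ and $f(gh)$, evaluated at $A$, are the sum of $f(B)g(C)h(D)$ over all ordered partitions of $A$ into sets $B,C,D$ of the right sizes, so it is associative. The identity is the function $1$ on the empty set. This is the reduced incidence algebra of the poset of finite subsets of $X$.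

Let $G$ be a permutation group on $X$, acting on the right: $x\mapsto x^g$, $A\mapsto A^g$. It acts on functions by $f^g(A)=f(A^{g^{-1}})$, by automorphisms of $\mathcal A$. Write $V_n^G$ for the functions in $V_n$ with $f(A^g)=f(A)$ for all $A$ and $g$, and $\mathcal A^G=\bigoplus_n V_n^G$. This is a graded subalgebra. The constant function $e\in V_1$ with value $1$ lies in $V_1^G$ for every $G$.

**Theorem A.** Let $X$ be infinite and let $G\le\mathrm{Sym}(X)$ have no finite orbits. Then $\mathcal A^G/e\mathcal A^G$ is an integral domain.

In words: if $G$ has no finite orbits, then $e$ is prime in $\mathcal A^G$. This is posed as a conjecture in "Some counting problems related to permutation groups"; Theorem A says that it holds. We look first at four groups for which $\mathcal A^G$ can be written down.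

*All permutations.* If $G=\mathrm{Sym}(X)$, then $V_n^G$ consists of the constants, and $e^n$ is the constant $n!$. So $\mathcal A^G=\mathbb C[e]$, and the quotient by $e$ is $\mathbb C$.

*Two infinite orbits.* Let $X=X_1\sqcup X_2$ with both parts infinite and $G=\mathrm{Sym}(X_1)\times\mathrm{Sym}(X_2)$. Let $a,b\in V_1^G$ be the indicators of $X_1,X_2$. On $(i+j)$-sets $A$, the function $a^ib^j$ is $i!\,j!$ if $|A\cap X_1|=i$, and $0$ otherwise. These functions form a basis of the invariants, so $\mathcal A^G=\mathbb C[a,b]$ is a polynomial ring, $e=a+b$, and the quotient is $\mathbb C[a,b]/(a+b)\cong\mathbb C[a]$, a domain. In the same way, three infinite orbits give $\mathbb C[a_1,a_2,a_3]$ with $e=a_1+a_2+a_3$.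

*Twins.* Two $n$-sets lie in the same $G$-orbit exactly when they contain the same number $i$ of full blocks; the remaining $j=n-2i$ points are single. The function $t^ie^j$ vanishes on sets with fewer than $i$ full blocks, and equals $i!\,j!$ on the $(2i+j)$-sets with exactly $i$. By triangularity the $t^ie^j$ form a basis of $\mathcal A^G$, so $\mathcal A^G=\mathbb C[e,t]$ and the quotient is $\mathbb C[t]$.

*A fixed point.* Let $X=\{p\}\sqcup X'$ and $G=\mathrm{Sym}(X')$. The indicator $f$ of $p$ satisfies $f^2=0$, because two disjoint one-point sets cannot both be $\{p\}$. The multiples of $e$ in degree $1$ are the constants, so $f$ is non-zero in the quotient, and the quotient is not a domain. So the hypothesis on orbits matters.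

For a general $G$ the proof has to work without a presentation of $\mathcal A^G$.

## Divisibility by $e$ as a linear condition

The twins computation tested divisibility by $e$ on signed sums of sets. Here is the general form of this test.

For a set $Y$ let $M_n(Y)$ be the $\mathbb C$-space with basis the $n$-subsets of $Y$, and write $M_n=M_n(X)$. We write $n$-subsets as squarefree monomials; if $w\in M_m(Y)$ and $w'\in M_n(Y)$ involve disjoint sets of points, then $ww'\in M_{m+n}(Y)$ is defined by disjoint union, bilinearly. The support of $w$ is the set of points it involves. We identify $V_n$ with the dual space $M_n^*$, so $f(w)$ makes sense for $f\in V_n$, $w\in M_n$. Elements of $G$ act linearly on $M_n$, and invariant $f$ satisfy $f(w^g)=f(w)$. Put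
$$\partial:M_n(Y)\to M_{n-1}(Y),\qquad \partial A=\sum_{x\in A}A\setminus\{x\},\qquad \partial=0\text{ on }M_0(Y).$$
For disjoint supports the Leibniz rule $\partial(ww')=(\partial w)w'+w\,\partial w'$ holds: a point is removed either from the first set or from the second. For $u\in V_{n-1}$,
$$(eu)(A)=\sum_{x\in A}u(A\setminus\{x\})=u(\partial A), \tag{1}$$
so multiplication by $e$ is the transpose of $\partial$.

**Lemma 1.** A function $f\in V_n$ lies in $e\mathcal A$ if and only if $f$ vanishes on the kernel of $\partial:M_n\to M_{n-1}$. For $n=0$ the kernel is read as all of $M_0$.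

*Proof.* Let $n\ge1$. If $f\in e\mathcal A$, then comparing degrees gives $f=eu$ with $u\in V_{n-1}$, and $f$ kills the kernel by (1). Conversely, if $f$ kills the kernel, then $u(\partial w):=f(w)$ is a well-defined linear form on the subspace $\partial M_n$ of $M_{n-1}$. Extend it linearly to $M_{n-1}$; then $f=eu$ by (1). For $n=0$, no non-zero function in $V_0$ is a multiple of $e$, and the only $f\in V_0$ that kills $M_0$ is $0$. $\square$

The function $u$ built here has no reason to be invariant, even if $f$ is. We repair this in Lemma 3, once we know that $e$ is not a zero-divisor.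

## The kernel of $\partial$

Products of differences on distinct points lie in $\ker\partial$, by the Leibniz rule and $\partial(x-y)=1-1=0$. Are there other elements? Take $n=2$. On three points, $\partial(\alpha xy+\beta xz+\gamma yz)=(\alpha+\beta)x+(\alpha+\gamma)y+(\beta+\gamma)z$ vanishes only for $\alpha=\beta=\gamma=0$: there is no room for two disjoint differences, and the kernel is zero. This is the general pattern.

**Lemma 2.** For every set $Y$ and $n\ge0$, the kernel of $\partial$ on $M_n(Y)$ is spanned by the elements $\prod_{i=1}^n(x_i-y_i)$ with $x_1,y_1,\dots,x_n,y_n$ distinct elements of $Y$. Moreover, if $N=|Y|$ is finite and $N>2n$, or if $Y$ is infinite, then $\partial:M_{n+1}(Y)\to M_n(Y)$ is onto.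

*Proof.* We have seen that such products lie in the kernel (for $n=0$ it is the empty product $1$, which spans $M_0$). Every element of $M_n(Y)$ has finite support, so for the spanning statement we may assume that $Y$ is finite, $|Y|=N$.

**Step 1: a commutation relation.** Its purpose is to control both the kernel and the image of $\partial$ by a positivity argument. Let $U:M_n(Y)\to M_{n+1}(Y)$, $UA=\sum_{y\in Y\setminus A}A\cup\{y\}$. For the Hermitian product in which the subsets are orthonormal, $U$ is the adjoint of $\partial$: both $\langle UA,A'\rangle$ and $\langle A,\partial A'\rangle$ are $1$ if $A\subset A'$ and $0$ otherwise. For $|A|=n$, adding $y$ and then removing a point either removes $y$ again or removes some $x\in A$; removing $x$ and then adding a point either restores $x$ or adds some $y\notin A$. So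
$$\partial UA=(N-n)A+\sum_{y\notin A,\,x\in A}(A\cup\{y\})\setminus\{x\},\qquad U\partial A=nA+\sum_{y\notin A,\,x\in A}(A\cup\{y\})\setminus\{x\},$$
and therefore
$$\partial U-U\partial=(N-2n)\,\mathrm{id}\quad\text{on }M_n(Y). \tag{2}$$

**Step 2: the kernel is zero if $N<2n$.** This is the base of the induction to come. If $\partial w=0$, then by (2)
$$\|Uw\|^2=\langle\partial Uw,w\rangle=\langle U\partial w,w\rangle+(N-2n)\|w\|^2=(N-2n)\|w\|^2 .$$
The left side is $\ge0$ and $N-2n<0$, so $w=0$.

**Step 3: the induction.** We prove the spanning statement for all $n$ by induction on $N$. The case $n=0$ is trivial, and $n\ge1$, $N<2n$ is Step 2; this includes $N=0$. Let $n\ge1$, $N\ge2n$ and $\partial w=0$. Pick $x\in Y$ and write $w=xa+b$ with $a,b$ not involving $x$. Then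
$$0=\partial w=a+x\,\partial a+\partial b .$$
The part involving $x$ gives $\partial a=0$. By induction, applied to $Y\setminus\{x\}$ in degree $n-1$, we have $a=\sum_jc_j\pi_j$, where each $\pi_j$ is a product of $n-1$ differences on $2n-2$ distinct points of $Y\setminus\{x\}$. Since $|Y\setminus\{x\}|\ge2n-1$, there is a point $z_j\in Y\setminus\{x\}$ not occurring in $\pi_j$. Consider
$$w'=w-\sum_jc_j(x-z_j)\pi_j .$$
It lies in $\ker\partial$, since each $(x-z_j)\pi_j$ is a product of $n$ differences on distinct points. The part of $w'$ involving $x$ is $x(a-\sum_jc_j\pi_j)=0$. So $w'$ lies in the kernel of $\partial$ on $M_n(Y\setminus\{x\})$, and by induction $w'$ is in the required span. Hence so is $w$.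

**Step 4: surjectivity.** This gives the second statement. If $Y$ is finite and $N>2n$, then (2) gives, for $0\ne w\in M_n(Y)$,
$$\langle\partial Uw,w\rangle=\|\partial w\|^2+(N-2n)\|w\|^2>0 .$$
So $\partial U$ is injective on the finite-dimensional space $M_n(Y)$, hence bijective, and $\partial:M_{n+1}(Y)\to M_n(Y)$ is onto. If $Y$ is infinite, every element of $M_n(Y)$ lies in $M_n(Y')$ for a finite $Y'\subset Y$ with $|Y'|>2n$, and the finite case applies. $\square$

**Lemma 3.** The element $e$ is not a zero-divisor in $\mathcal A$, and $e\mathcal A\cap\mathcal A^G=e\mathcal A^G$ for every $G$.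

*Proof.* Let $eu=0$. Since $e$ is homogeneous, $eu_n=0$ for each homogeneous component $u_n$. By (1), $u_n$ vanishes on $\partial M_{n+1}$, which is $M_n$ by Lemma 2. So $u=0$. Now let $h=eu\in\mathcal A^G$ and $g\in G$. As $g$ acts by an automorphism fixing $e$ and $h$, we get $e(u^g-u)=0$, so $u^g=u$. Hence $u\in\mathcal A^G$. $\square$

## Moving a finite set off another

The hypothesis on orbits enters only through the next lemma.

**Lemma 4.** If $G$ has no finite orbits on $X$ and $\Delta,\Gamma\subset X$ are finite, then there is $g\in G$ with $\Delta^g\cap\Gamma=\emptyset$.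

*Proof.* **Step 1: a covering fact (B. H. Neumann).** We show that a group $G$ is not a finite union of right cosets of subgroups of infinite index. Use induction on the number $r$ of distinct subgroups $H_1,\dots,H_r$ involved. If $r=1$, finitely many cosets of $H_1$ do not cover $G$, because the index is infinite. Let $r\ge2$ and suppose that such a cover exists. Only finitely many cosets of $H_r$ are used, so some coset $H_rg$ is not used. It is disjoint from the used cosets of $H_r$, so it is covered by the used cosets of $H_1,\dots,H_{r-1}$. Any other coset is $H_rg'=(H_rg)(g^{-1}g')$; translating on the right, it too lies in a finite union of cosets of $H_1,\dots,H_{r-1}$. Replace each used coset of $H_r$ by such a union. Then $G$ is a finite union of cosets of $r-1$ subgroups of infinite index, contrary to the induction hypothesis.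

**Step 2: application.** If no $g$ as required exists, then
$$G=\bigcup_{x\in\Delta,\ y\in\Gamma}\{g\in G:x^g=y\}.$$
Each set in the union is empty or of the form $G_xg_0$ with $x^{g_0}=y$, a right coset of the stabilizer of $x$. The index of $G_x$ is the size of the orbit of $x$, which is infinite. This contradicts Step 1. $\square$

## Evaluating a product on a product of differences

We generalize the evaluation of $t^2$ at $w$. The formula is stated for any field $K$ in place of $\mathbb C$, since Theorem B will need it; the definitions of $V_n$, $M_n$ and the product make sense over $K$.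

**Lemma 5 (product formula).** Let $(d_\omega)_{\omega\in\Omega}$ be elements of $M_1$ with pairwise disjoint supports, and for finite $T\subset\Omega$ put $d_T=\prod_{\omega\in T}d_\omega$. Let $f\in V_m$, $h\in V_n$ and $Z\subset\Omega$ with $|Z|=m+n$. Then
$$(fh)(d_Z)=\sum_{S\subset Z,\ |S|=m}f(d_S)\,h(d_{Z\setminus S}). \tag{3}$$

*Proof.* Write $d_\omega=\sum_{x\in D_\omega}\gamma_\omega(x)\,x$, where $D_\omega$ is the support. Expanding,
$$d_Z=\sum_\varepsilon\Big(\prod_{\omega\in Z}\gamma_\omega(\varepsilon(\omega))\Big)A_\varepsilon,\qquad A_\varepsilon=\{\varepsilon(\omega):\omega\in Z\},$$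
where $\varepsilon$ runs over the choices of one point $\varepsilon(\omega)\in D_\omega$ for each $\omega\in Z$. As the supports are disjoint, $|A_\varepsilon|=m+n$, and the $m$-subsets $B$ of $A_\varepsilon$ are the sets $\varepsilon(S)$ with $S\subset Z$, $|S|=m$. So $(fh)(A_\varepsilon)=\sum_Sf(\varepsilon(S))\,h(\varepsilon(Z\setminus S))$. The coefficient of $A_\varepsilon$ is the product of the coefficients belonging to $\varepsilon|_S$ and $\varepsilon|_{Z\setminus S}$, and for fixed $S$ these two restrictions vary independently. Summing over $\varepsilon$ for fixed $S$ gives $f(d_S)h(d_{Z\setminus S})$. $\square$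

*Check on twins.* With $d_1=a_1-a_2$, $d_2=b_1-b_2$, $d_3=a_3-a_4$, $d_4=b_3-b_4$ we have $t(d_1d_2)=t(d_3d_4)=2$, and $t$ vanishes on the other products $d_id_j$. So (3) gives $t^2(w)=2\cdot2+2\cdot2=8$, as before.

We now have a natural plan. Suppose $f\in V_m^G$ and $h\in V_n^G$ are not in $e\mathcal A$. By Lemmas 1 and 2 there are products of differences $d=\prod_{j\le m}(x_j-y_j)$ and $d'=\prod_{j\le n}(x_j'-y_j')$ with $f(d)\ne0$ and $h(d')\neq0$. By Lemma 4 we may move $d'$ by an element of $G$ until its support is disjoint from that of $d$; this does not change $h(d')$. Then $dd'\in\ker\partial$, and we evaluate $fh$ on $dd'$. One term of (3) is $f(d)h(d')\ne0$.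

The plan stops here, because (3) has other terms, in which $S$ takes some differences from $d$ and some from $d'$. They can cancel the good term. Let $G=\mathrm{Sym}(O_1)\times\mathrm{Sym}(O_2)\times\mathrm{Sym}(O_3)$ with three infinite orbits, and let $f,h\in V_1^G$ have values
$$f=(0,1,1),\qquad h=(0,1,-1)\qquad\text{on }(O_1,O_2,O_3).$$
Take $d=x-y$ with $x\in O_3$, $y\in O_1$, and $d'=x'-y'$ with $x'\in O_2$, $y'\in O_1$, all four points distinct. Then $f(d)=1$, $h(d)=-1$, $f(d')=1$, $h(d')=1$, so
$$(fh)(dd')=f(d)h(d')+f(d')h(d)=1-1=0 .$$
In this example no translation by $G$ changes any of these numbers. But two disjoint copies $d',d''$ of the *same* difference give $(fh)(d'd'')=f(d')h(d'')+f(d'')h(d')=2\neq0$. So we should produce many disjoint copies of $d$ and $d'$ and choose the set $Z$ of factors with care.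

## A choice of $Z$ for which nothing cancels

Let $[k]=\{1,\dots,k\}$ and $\mathbb N=\{1,2,\dots\}$. We index the $i$-th copies of all $k=m+n$ differences by the *fibre* $\{i\}\times[k]$ of $\Omega=\mathbb N\times[k]$. What is needed is then a statement about functions on finite subsets of $\Omega$ only.

**Proposition 6.** Let $m,n\ge1$, $k\ge1$, $\Omega=\mathbb N\times[k]$. Let $F$ and $H$ be complex functions on the $m$-subsets and the $n$-subsets of $\Omega$ respectively. Suppose there are $P,Q\subseteq[k]$ with $|P|=m$, $|Q|=n$ such that $F(\{i\}\times P)\ne0$ and $H(\{i\}\times Q)\ne0$ for all $i\in\mathbb N$. Then there is an $(m+n)$-set $Z\subset\Omega$ with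
$$\sum_{S\subset Z,\ |S|=m}F(S)H(Z\setminus S)\ne0 .$$

Three devices go into the proof. Ramsey's theorem makes the arguments of the complex numbers $F(S)$, $H(S)$ depend only on the shape of $S$. Taking shapes that meet as many fibres as possible prevents $S$ and $Z\setminus S$ from sharing a fibre. Taking shapes that are largest in a lexicographic order forces all non-zero terms of the sum to have the same pair of shapes.

**Definition (words and types).** Let $\Sigma$ be the set of non-empty subsets of $[k]$, with some fixed total order. A *word* is a finite sequence $u=(U_1,\dots,U_r)$ over $\Sigma$, of *length* $r$ and *weight* $\sum_l|U_l|$. For $R=\{i_1<\dots<i_r\}\subset\mathbb N$ put $T(u,R)=\bigcup_l\{i_l\}\times U_l$. Every finite subset of $\Omega$ is $T(u,R)$ for exactly one pair $(u,R)$: $R$ is the set of fibres it meets, and $u$ lists what it contains there. We call $u$ its *type*.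

*Example.* For $k=2$, the set $\{(3,1),(3,2),(7,2)\}$ has type $(\{1,2\},\{2\})$ and $R=\{3,7\}$; its weight is $3$.

**Definition (shuffles).** A word $W$ of length $r+s$ is a *shuffle* of $u$ (length $r$) and $v$ (length $s$) if its positions can be divided into $r$ positions whose letters, read in order, form $u$, and $s$ positions whose letters form $v$. Words of equal length are compared lexicographically: at the first position where they differ, the word with the larger letter is larger.

*Example.* The shuffles of $(\{1\},\{3\})$ and $(\{3\})$ are $(\{3\},\{1\},\{3\})$ and $(\{1\},\{3\},\{3\})$. If $\{1\}<\{3\}$, the first is the larger.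

We recall Ramsey's theorem: if the $r$-subsets of an infinite set $J$ are colored with finitely many colors, then there is an infinite $I\subseteq J$ all of whose $r$-subsets have the same color.

*Proof of Proposition 6.*

**Step 1: make directions depend only on the type.** Exact values cannot be made constant, since $F$ may take infinitely many values; but directions are enough. Divide $\mathbb C\setminus\{0\}$ into the eight sectors $\{\rho e^{i\theta}:\rho>0,\ a\pi/4\le\theta<(a+1)\pi/4\}$, $0\le a\le7$. There are finitely many words of weight $m$. For each such word $u$, of length $r$ say, color the $r$-subsets $R$ of $\mathbb N$ by which of the nine sets ($\{0\}$ or a sector) contains $F(T(u,R))$. Do the same for the words of weight $n$ and $H$. Applying Ramsey's theorem once for each word, each time inside the infinite set obtained before, we get an infinite $I\subseteq\mathbb N$ on which all these colorings are constant. So for subsets of $I\times[k]$ the type alone decides whether $F$ (respectively $H$) vanishes and, if not, in which sector the value lies.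

**Step 2: choose extremal types.** This fixes the shape of $Z$. Let $L_F$ and $L_H$ be the sets of types on which $F$, respectively $H$, is non-zero on $I\times[k]$. Both are finite, and the hypothesis says that the one-letter words $(P)\in L_F$ and $(Q)\in L_H$, so they are non-empty. Let $r$ be the maximal length of a word in $L_F$, and $u$ the lexicographically largest word of length $r$ in $L_F$. Define $s$ and $v$ likewise from $L_H$. Let $W$ be the lexicographically largest shuffle of $u$ and $v$; it has length $r+s$ and weight $m+n$.

**Step 3: $W$ determines the types it is shuffled from.** The purpose is to exclude all other pairs of types later. *Claim: if $u'\le u$ and $v'\le v$ have lengths $r$ and $s$, and $W$ is a shuffle of $u'$ and $v'$, then $u'=u$ and $v'=v$.* Suppose $u'<u$. Fix a realization of $W$ as a shuffle of $u'$ and $v'$, keep the positions, and write the letters of $u$ in the places of the letters of $u'$. The first position of the word that changes carries the first letter where $u'$ and $u$ differ, and the letter there increases. So we get a shuffle of $u$ and $v'$ that is larger than $W$. Now write $v$ in the places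 of $v'$; since $v'\le v$, the word does not decrease, by the same reasoning. The result is a shuffle of $u$ and $v$ larger than $W$, contradicting the choice of $W$. The case $v'<v$ is symmetric.

**Step 4: locate the non-zero terms.** Choose $i_1<\dots<i_{r+s}$ in $I$ and let $Z=T(W,\{i_1,\dots,i_{r+s}\})$, an $(m+n)$-set. Consider $S\subset Z$ with $|S|=m$ and $F(S)H(Z\setminus S)\ne0$. Let $u'\in L_F$ and $v'\in L_H$ be the types of $S$ and $Z\setminus S$. By the maximality of $r$ and $s$, the set $S$ meets at most $r$ fibres and $Z\setminus S$ meets at most $s$. Together they meet all $r+s$ fibres of $Z$, because letters are non-empty. So they meet exactly $r$ and exactly $s$ fibres, and no fibre in common. Hence each letter of $W$ goes entirely to $S$ or entirely to $Z\setminus S$, which means that $W$ is a shuffle of $u'$ and $v'$. These words have lengths $r$ and $s$, so $u'\le u$ and $v'\le v$ by the choice of $u$ and $v$. By the claim, $u'=u$ and $v'=v$.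

**Step 5: no cancellation.** By Steps 1 and 4, all non-zero terms have $F(S)$ in one fixed sector and $H(Z\setminus S)$ in one fixed sector. So the non-zero products all lie in a set $\{\rho e^{i\theta}:\rho>0,\ \theta_0\le\theta<\theta_0+\pi/2\}$. After multiplication by $e^{-i(\theta_0+\pi/4)}$ they all have positive real part. There is at least one non-zero term: realize $W$ as a shuffle of $u$ and $v$, and let $S$ be the part of $Z$ in the fibres of the letters of $u$; then $S$ has type $u\in L_F$ and $Z\setminus S$ has type $v\in L_H$. Hence the sum is non-zero. $\square$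

*The three-orbit example.* Here $m=n=1$, $k=2$, index $1$ stands for copies of $d$ and index $2$ for copies of $d'$. For every $i$ we have $F(i,1)=F(i,2)=1$, $H(i,1)=-1$, $H(i,2)=1$. The functions are already constant on types, and the choice $\{(i_1,1),(i_2,2)\}$ still gives $0$; so Ramsey's theorem alone is not enough. With $\{1\}<\{2\}$ we get $u=v=(\{2\})$, $W=(\{2\},\{2\})$, and the sum is $1+1=2$.

*An example where length matters.* Let $k=3$, $m=2$, $n=1$. Let $F$ be $1$ on sets of type $(\{1,2\})$, $-1$ on type $(\{1\},\{3\})$, and $0$ on all other types. Let $H$ be $1$ on types $(\{2\})$ and $(\{3\})$, and $0$ on $(\{1\})$. The hypothesis holds with $P=\{1,2\}$, $Q=\{3\}$. For $i_1<i_2$ the obvious choice $Z=\{(i_1,1),(i_1,2),(i_2,3)\}$ gives the terms $1\cdot1$ for $S=\{(i_1,1),(i_1,2)\}$, $(-1)\cdot1$ for $S=\{(i_1,1),(i_2,3)\}$, and $0$ for the third $S$, of type $(\{2\},\{3\})$. The total is $0$; the harmful $S$ splits a fibre. The proof, with an order in which $\{1\}<\{2\}<\{3\}$, takes $r=2$, $u=(\{1\},\{3\})$, $s=1$, $v=(\{3\})$, $W=(\{3\},\{1\},\{3\})$. For $Z=\{(i_1,3),(i_2,1),(i_3,3)\}$ with $i_1<i_2<i_3$, the three sets $S$ have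 types $(\{3\},\{1\})$, $(\{3\},\{3\})$ and $(\{1\},\{3\})$; only the last contributes, and the sum is $(-1)\cdot1=-1$.

## Proof of Theorem A

**Step 1: reduce to homogeneous elements.** This brings the statement into the range of Lemma 1. As $e$ is homogeneous, $R=\mathcal A^G/e\mathcal A^G$ is a commutative ring graded by the non-negative integers, with $R_0=\mathbb C\ne0$. If $p,q\in R$ are non-zero with top-degree components $p_a,q_b$, then the component of $pq$ in degree $a+b$ is $p_aq_b$. So it suffices to show that products of non-zero homogeneous elements are non-zero. By Lemma 3, an element of $V_n^G$ is zero in $R$ if and only if it lies in $e\mathcal A$. So we must show: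

> if $f\in V_m^G$, $h\in V_n^G$ and $f,h\notin e\mathcal A$, then $fh\notin e\mathcal A$.

If $m=0$, then $f$ is a non-zero scalar and the claim is clear; likewise if $n=0$. Let $m,n\ge1$.

**Step 2: find test elements.** By Lemmas 1 and 2 there are distinct points $x_1,y_1,\dots,x_m,y_m$ and distinct points $x'_1,y'_1,\dots,x'_n,y'_n$ with
$$f\Big(\prod_{j=1}^m(x_j-y_j)\Big)\ne0,\qquad h\Big(\prod_{j=1}^n(x'_j-y'_j)\Big)\ne0 .$$
Let $\Delta=\{x_j,y_j\}_{j\le m}$ and $\Delta'=\{x'_j,y'_j\}_{j\le n}$.

**Step 3: make infinitely many disjoint copies.** This provides the set $\Omega$ for Proposition 6. Choose $g_1,g_1',g_2,g_2',\dots\in G$ one after the other, each time applying Lemma 4 with $\Gamma$ the union of the finitely many translates already chosen, so that $\Delta^{g_1},\Delta'^{\,g_1'},\Delta^{g_2},\Delta'^{\,g_2'},\dots$ are pairwise disjoint. Put $k=m+n$, $\Omega=\mathbb N\times[k]$, and for $i\in\mathbb N$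
$$d_{i,j}=x_j^{g_i}-y_j^{g_i}\ (1\le j\le m),\qquad d_{i,m+j}=x_j'^{\,g_i'}-y_j'^{\,g_i'}\ (1\le j\le n).$$
The $d_\omega$ have pairwise disjoint supports. So $d_T=\prod_{\omega\in T}d_\omega$ is defined for finite $T\subset\Omega$, and $d_T\in\ker\partial$.

**Step 4: conclude.** Put $F(S)=f(d_S)$ for $|S|=m$ and $H(S)=h(d_S)$ for $|S|=n$. By $G$-invariance, for all $i$,
$$F(\{i\}\times[m])=f\Big(\prod_j(x_j-y_j)\Big)\ne0,\qquad H(\{i\}\times\{m+1,\dots,k\})=h\Big(\prod_j(x_j'-y_j')\Big)\ne0 .$$
Proposition 6, with $P=[m]$ and $Q=\{m+1,\dots,k\}$, gives $Z$ with $\sum_SF(S)H(Z\setminus S)\ne0$. By (3) this sum is $(fh)(d_Z)$. Since $d_Z\in\ker\partial$, Lemma 1 gives $fh\notin e\mathcal A$. $\blacksquare$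

## All linear forms in characteristic $0$, and the converse

Let $K$ be a field. Write $\mathcal A_K=\bigoplus_nV_n$ for the algebra defined with $K$ in place of $\mathbb C$, and $\mathcal A_K^G$ for its $G$-invariants.

**Theorem B.** Let $X$ be infinite, $G\le\mathrm{Sym}(X)$, and $\operatorname{char}K=0$. The following are equivalent:

1. $G$ has no finite orbits on $X$;
2. for every $c\in V_1^G$ (including $c=0$), $\mathcal A_K^G/c\mathcal A_K^G$ is an integral domain;
3. $\mathcal A_K^G/e\mathcal A_K^G$ is an integral domain;
4. $\mathcal A_K^G$ is an integral domain.

If $\operatorname{char}K=p>0$, then for every $G$ neither $\mathcal A_K^G$ nor $\mathcal A_K^G/e\mathcal A_K^G$ is an integral domain.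

Thus in characteristic $0$ and with no finite orbits, every non-zero homogeneous element of degree one in $\mathcal A_K^G$ is prime. The case $c=0$ is another conjecture of Cameron, proved by M. Pouzet (RAIRO Theor. Inform. Appl. 42 (2008) 83–103); the proof below covers it again.

*Example.* For two infinite orbits and $G=\mathrm{Sym}(X_1)\times\mathrm{Sym}(X_2)$ over $\mathbb C$, the form $c=a$ gives the quotient $\mathbb C[a,b]/(a)\cong\mathbb C[b]$.

*Proof of (2)⇒(3) and (2)⇒(4).* Take $c=e$, respectively $c=0$.

*Proof of (3)⇒(1) and (4)⇒(1).* Suppose $O$ is a finite orbit, and let $f\in V_1^G$ be its indicator function. The value of $f^{|O|+1}$ on an $(|O|+1)$-set is the sum of $\prod f(x_i)$ over the orderings $x_1,x_2,\dots$ of its points. A non-zero term would require $|O|+1$ distinct points of $O$, so $f^{|O|+1}=0$. Moreover $f\ne0$, and $f\notin eV_0=\{\text{constants}\}$, because $\emptyset\ne O\ne X$. So $f$ is a non-zero nilpotent element in both rings.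

*Proof of (1)⇒(2).* Let $c\in V_1^G$, $Y=\{x:c(x)\ne0\}$ and $Z_0=X\setminus Y$. Both sets are $G$-invariant.

**Step 1: carry Lemma 2 over to $K$.** Its proof used a Hermitian product, so we transfer the result instead of the proof. Let $Y'$ be a finite set, let $D$ be the integer matrix of $\partial:M_n(Y')\to M_{n-1}(Y')$, and let $E$ be the integer matrix whose columns are the products of $n$ differences. The products lie in the kernel over any field, so $DE=0$. Over $\mathbb C$, Lemma 2 says $\operatorname{rank}E=\binom{|Y'|}{n}-\operatorname{rank}D$. The rank of an integer matrix is the size of its largest non-vanishing minor, and minors are integers, so ranks are the same over every field of characteristic $0$. Hence over $K$ too the columns of $E$ span the kernel of $D$. (For $n=0$ the statement is trivial.) Surjectivity of $\partial$ means that the rank equals the number of rows, so this statement transfers as well. The passage to arbitrary $Y'$ is by finite supports, as before.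

**Step 2: divisibility by $c$ as a linear condition.** Put $\partial_cA=\sum_{x\in A}c(x)\,A\setminus\{x\}$, and $\partial_c=0$ on $M_0$. Then $(cu)(A)=\sum_{x\in A}c(x)u(A\setminus\{x\})=u(\partial_cA)$. The proof of Lemma 1 applies word for word: $f\in V_n$ lies in $c\mathcal A_K$ if and only if $f$ kills $\ker\partial_c|_{M_n}$. For $c=0$ the kernel is all of $M_n$, as it should be.

**Step 3: the kernel of $\partial_c$.** We want a spanning set of products, as in Lemma 2. We reduce to $\partial$ on $Y$ by rescaling points. Let $\theta$ be the linear automorphism of each $M_n$ with $\theta(A)=\prod_{x\in A\cap Y}c(x)^{-1}\cdot A$, and let $\partial_YA=\sum_{x\in A\cap Y}A\setminus\{x\}$. Then $\partial_c\theta=\theta\partial_Y$: on $A$, both sides equal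
$$\sum_{x\in A\cap Y}\Big(\prod_{y\in (A\cap Y)\setminus\{x\}}c(y)^{-1}\Big)A\setminus\{x\}.$$
Next, $M_n=\bigoplus_BM_{n-|B|}(Y)\,B$, where $B$ runs over the subsets of $Z_0$ with $|B|\le n$, and $\partial_Y$ acts on each summand as $\partial$ on $M_{n-|B|}(Y)$, leaving $B$ alone. By Step 1, $\ker\partial_Y$ is spanned by products of differences of distinct points of $Y$ with a set $B$ of points of $Z_0$. Since $\theta$ is multiplicative on disjoint supports, $\ker\partial_c=\theta(\ker\partial_Y)$ is spanned by products, with pairwise disjoint supports, of *letters*
$$\delta_{x,y}=c(x)^{-1}x-c(y)^{-1}y\ \ (x\ne y\in Y),\qquad z\in Z_0 .$$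
Conversely, all such products lie in $\ker\partial_c$, by the Leibniz rule for $\partial_c$ and $\partial_c\delta_{x,y}=1-1=0$, $\partial_cz=c(z)=0$. As $c$ is $G$-invariant, $\delta_{x,y}^g=\delta_{x^g,y^g}$, so $G$ permutes the letters.

*Example.* In the case of two infinite orbits, $c=a$ gives as letters the differences $x-y$ in $X_1$ and the single points of $X_2$.

**Step 4: $c\mathcal A_K\cap\mathcal A_K^G=c\mathcal A_K^G$.** This allows us to test divisibility in $\mathcal A_K$. It is trivial for $c=0$. If $c\ne0$, then $Y$ is a non-empty union of orbits, which are infinite, so $Y$ is infinite. By Step 1, $\partial:M_{j+1}(Y)\to M_j(Y)$ is onto for all $j\ge0$. Hence $\partial_Y$ maps $M_{n+1-|B|}(Y)B$ onto $M_{n-|B|}(Y)B$ for each $B\subset Z_0$ with $|B|\le n$, so it maps $M_{n+1}$ onto $M_n$, and so does $\partial_c=\theta\partial_Y\theta^{-1}$. If $cu=0$, then each homogeneous component of $u$ vanishes on the image of $\partial_c$, so $u=0$. Thus $c$ is not a zero-divisor. If now $h=cu\in\mathcal A_K^G$ and $g\in G$, then $c(u^g-u)=0$, so $u^g=u$.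

**Step 5: disjoint copies.** As in Step 1 of the proof of Theorem A (the degree-$0$ part of the quotient is $K\ne0$), it suffices to take $f\in V_m^G$ and $h\in V_n^G$ with $m,n\ge1$, both not in $c\mathcal A_K$, and to show $fh\notin c\mathcal A_K$. By Steps 2 and 3 there are products $\prod_{j\le m}\lambda_j$ and $\prod_{j\le n}\lambda'_j$ of letters with disjoint supports on which $f$, respectively $h$, is non-zero. Let $\Delta$ and $\Delta'$ be the finite supports of these two products. As before, Lemma 4 yields $g_i,g'_i\in G$ such that all $\Delta^{g_i},\Delta'^{\,g_i'}$ ($i\in\mathbb N$) are pairwise disjoint. With $k=m+n$ and $\Omega=\mathbb N\times[k]$, the letters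
$$d_{i,j}=\lambda_j^{g_i}\ (1\le j\le m),\qquad d_{i,m+j}=\lambda_j'^{\,g_i'}\ (1\le j\le n)$$
have pairwise disjoint supports. Put $F(S)=f(d_S)$ and $H(S)=h(d_S)$ on $m$-subsets and $n$-subsets of $\Omega$. By invariance, $F(\{i\}\times[m])$ and $H(\{i\}\times\{m+1,\dots,k\})$ are non-zero for all $i$.

**Step 6: pass to $\mathbb C$ and conclude.** Proposition 6 is about complex functions, so we embed the values. There are countably many finite subsets of $\Omega$, so the values of $F$ and $H$ generate a countable field $L\subseteq K$ of characteristic $0$. It embeds in $\mathbb C$: a transcendence basis of $L$ over $\mathbb Q$ is countable and can be mapped injectively to an algebraically independent subset of $\mathbb C$, because $\mathbb C$ has infinite transcendence degree over $\mathbb Q$; the resulting embedding extends to the algebraic extension $L$, because $\mathbb C$ is algebraically closed. Let $\sigma:L\to\mathbb C$ be an embedding. Proposition 6, applied to $\sigma\circ F$ and $\sigma\circ H$, gives $Z$ with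
$$\sigma\Big(\sum_SF(S)H(Z\setminus S)\Big)=\sum_S\sigma(F(S))\,\sigma(H(Z\setminus S))\ne0 .$$
By (3), the sum on the left in parentheses is $(fh)(d_Z)$, so $(fh)(d_Z)\ne0$. Since $d_Z\in\ker\partial_c$, Step 2 gives $fh\notin c\mathcal A_K$. This proves (2), and with it the equivalence of the four conditions.

## Nilpotents in positive characteristic

It remains to prove the last statement of Theorem B. Let $\operatorname{char}K=p>0$ and let $G$ be arbitrary.

**Step 1: $\mathcal A_K^G$ is not a domain.** We show a nilpotent. On $p$-sets $e^p$ takes the value $p!=0$, so $e^p=0$, while $e\ne0$.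

**Step 2: a nilpotent that survives modulo $e$.** Since $e$ itself is zero in $\mathcal A_K^G/e\mathcal A_K^G$, we need another element. Let $1_p\in V_p^G$ be the constant function $1$ on $p$-sets. Then $1_p^{\,p}$ is constant on $p^2$-sets; its value is the number of ordered partitions of a $p^2$-set into $p$ sets of size $p$, which is $(p^2)!/(p!)^p$. The exponent of $p$ in $(p^2)!$ is $p+1$ and the exponent in $(p!)^p$ is $p$, so the value is divisible by $p$. Hence $1_p^{\,p}=0$.

We check that $1_p\notin e\mathcal A_K$. Let $w\in M_p$ be the sum of all $p$-subsets of some $(2p-1)$-subset of $X$. Each $(p-1)$-subset of that set lies in exactly $(2p-1)-(p-1)=p$ of its $p$-subsets, so $\partial w=0$ in characteristic $p$. On the other hand, in base $p$ the digits of $2p-1$ are $1,\,p-1$ and those of $p$ are $1,\,0$, so Lucas' theorem gives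
$$1_p(w)=\binom{2p-1}{p}\equiv\binom11\binom{p-1}{0}=1\pmod p .$$
By (1), which holds over every field, $eu$ kills $\ker\partial$ for every $u$. So $1_p\notin e\mathcal A_K$, and $1_p$ gives a non-zero nilpotent in $\mathcal A_K^G/e\mathcal A_K^G$. $\blacksquare$

*The case $p=2$ by hand.* Here $1_2^{\,2}$ has the value $4!/(2!)^2=6=0$ on $4$-sets. For three points, $w=xy+xz+yz$ has $\partial w=2(x+y+z)=0$ and $1_2(w)=3=1$. Over $\mathbb C$ the kernel of $\partial$ on pairs from three points was zero; in characteristic $2$ it contains this $w$.
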